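\title{Horocycle foliations of nonpositively curved surfaces:\\ H\"older tangent fields and $C^{1+\mathrm{Lipschitz}}$ leaves}

\begin{abstract}
Let $S$ be a compact surface with a $C^\infty$ Riemannian metric of nonpositive curvature. We prove that the tangent distributions of the stable and unstable horocycle foliations of $T^1S$ are H\"older continuous with exponent $1/2$, and that they are Lipschitz along leaves with a uniform constant. No assumption is made on the set where the curvature vanishes. An example shows that the exponent $1/2$ is optimal and that Lipschitz continuity along leaves cannot be improved to differentiability. The main step is a bound for the integral of the normal derivative of the curvature along a long, almost flat geodesic segment. It is obtained by comparing the geodesic with its image under the deck transformation given by a near return.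
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Let $S$ be a compact surface without boundary, with a $C^\infty$ Riemannian metric of Gaussian curvature $K\le0$, and let $\tilde S$ be its universal cover. If $c$ is a unit speed geodesic ray in $\tilde S$, the metric circles of radius $t$ centered at $c(t)$ all pass through $c(0)$, and as $t\to\infty$ they converge to a curve, the \emph{horocycle} through $c(0)$ determined by $c$. Its projection to $S$ is also called a horocycle. The unit normal fields to horocycles are the leaves of two one-dimensional foliations of the unit tangent bundle $T^1S$: the stable foliation $\mathcal H^+$, whose leaves consist of normals pointing into the horodisks, and the unstable foliation $\mathcal H^-$, whose leaves consist of normals pointing out of them. By a theorem of Eberlein, horocycles are $C^2$, the leaves of $\mathcal H^\pm$ are $C^1$, and the tangent distributions $T\mathcal H^\pm$ are continuous on $T^1S$. The leaves are called \emph{uniformly $C^{1+\mathrm{Lipschitz}}$}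 if $T\mathcal H^\pm$ is Lipschitz along leaves with a uniform constant.

Consider two hypotheses on the zero set of the curvature.
\begin{itemize}
\item[(H1)] If $\gamma$ is a geodesic that is not closed, there is no infinite time interval $I$ with $K(\gamma(t))=0$ for all $t\in I$.
\item[(H2)] If $\gamma$ is a closed geodesic, there is a $t$ such that $K$ does not vanish to infinite order at $\gamma(t)$.
\end{itemize}
The following results are known.
\begin{itemize}
\item[(I)] Under (H1) and (H2), $T\mathcal H^+$ and $T\mathcal H^-$ are H\"older continuous.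
\item[(II)] Under (H1) and (H2), the leaves of $\mathcal H^+$ and $\mathcal H^-$ are uniformly $C^{1+\mathrm{Lipschitz}}$.
\item[(III)] For any compact surface with a $C^3$ metric of nonpositive curvature, with no further hypotheses, $T\mathcal H^\pm$ is uniformly $1/2$-H\"older along leaves.
\end{itemize}
The question, posed in \cite{horo}, is whether (I) and (II) hold without (H1) and (H2). We show that they do.

\subsection{Results}

For $v\in T^1S$ let $\gamma_v$ be the geodesic with $\gamma_v'(0)=v$, and let $u(v)\ge0$ be the geodesic curvature, at the base point of $v$, of the unstable horocycle through $v$, that is, of the limit of the circles of radius $R$ centered at $\gamma_v(-R)$. The function $u$ is the slope of $T\mathcal H^-$ in a smooth frame (Section~\ref{sec:slope}), so all regularity questions are questions about $u$. Let $d$ be the distance on $T^1S$ given by the Sasaki metric.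

\begin{theorem}\label{thm:A}
There is $C$ with $|u(v)-u(v')|\le C\,d(v,v')^{1/2}$ whenever $d(v,v')\le1$. Hence $T\mathcal H^\pm$ are H\"older continuous with exponent $1/2$.
\end{theorem}

\begin{theorem}\label{thm:B}
The function $u$ is uniformly Lipschitz along unstable leaves. Hence the leaves of $\mathcal H^\pm$ are uniformly $C^{1+\mathrm{Lipschitz}}$.
\end{theorem}

\begin{theorem}\label{thm:C}
There is a compact $C^\infty$ surface of nonpositive curvature, satisfying \emph{(H1)} and \emph{(H2)}, for which $T\mathcal H^\pm$ is not H\"older continuous with any exponent greater than $1/2$ and is not differentiable along some leaf.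
\end{theorem}

\subsection{What to expect}

Write $k=-K\ge0$. Along each geodesic $u$ solves the Riccati equation $u'=k-u^2$, and it is the solution determined by the whole past of the geodesic. If $K\equiv-a^2$ then $u\equiv a$, and if $S$ is flat then $u\equiv0$; in both cases $T\mathcal H^\pm$ is smooth. In general the regularity of $u$ depends on how fast the Riccati equation forgets. The difference $\Delta$ of two solutions $u_1,u_2$ satisfies $\Delta'=-(u_1+u_2)\Delta$. Where the solutions are bounded below the decay is exponential, but along a flat stretch the solutions are of the form $1/(s+\mathrm{const})$, and two nonnegative solutions may still differ by about $1/T$ after time $T$. All the difficulty comes from geodesics that see almost no curvature for a long time.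

Under (H1) a complete geodesic on which $K$ vanishes identically is closed, and under (H2) the curvature vanishes to finite order at some point of it. Without these hypotheses no model of $K$ near such a geodesic is available. One tool survives: a nonnegative function with bounded second derivatives satisfies $|\nabla k|\le M\sqrt k$. This inequality is enough to compare $u$ at two vectors with the same base point, and a scaling argument suggests the exponent $1/2$ (Section~\ref{sec:rotation}). For the derivative of $u$ along a leaf it gives a bound that misses the Lipschitz property by a factor $\sqrt{\log T}$, and a noncompact example shows that bounds on the derivatives of $k$ alone cannot remove this factor (Section~\ref{sec:models}). The compactness of $S$ must therefore be used a second time, through recurrence. The proof shows that at the first time scale at which the logarithm threatens to appear, approximate forms of (H1) and (H2) hold automatically: the geodesic almost closes up, and the second normal derivative of $k$ is bounded below at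 many of its points.

Section~\ref{sec:prelim} collects the standard facts, with proofs. Section~\ref{sec:rotation} deduces Theorem~\ref{thm:A} from Theorem~\ref{thm:B}. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:B} to an estimate along one geodesic, Proposition~\ref{prop:key}. Section~\ref{sec:models} treats two model cases of that estimate, and Section~\ref{sec:proof} proves it. Section~\ref{sec:sharp} proves Theorem~\ref{thm:C}.

\section{Curvature, Riccati equation, Busemann functions}\label{sec:prelim}

The orientation double cover is a local isometry that carries horocycles to horocycles, so we assume that $S$ is oriented. Let $i$ be the rotation by $+\pi/2$ in tangent planes; $N=iv$ is the positive normal of a unit vector $v$. Let $X,H,V$ be the standard smooth frame of $T^1S$: $X$ generates the geodesic flow, $H(v)$ is the horizontal lift of $iv$, and $V$ generates the rotation of the fibers. The Sasaki metric makes this frame orthonormal. Put $\kappa=\sqrt{\max k}$. The letters $C,c>0$ denote constants that depend only on the Riemannian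 surface $S$ and may change from line to line; $O(1)$ means bounded by such a constant.

We use three textbook facts about $\tilde S$, which is complete, simply connected and nonpositively curved. Any two points are joined by a unique geodesic, and it is minimizing. For constant speed geodesics $c_1,c_2$ the function $s\mapsto d(c_1(s),c_2(s))$ is convex. Polar coordinates about a point are global, and in them the metric is $dr^2+Y^2d\varphi^2$, where $Y$ is smooth up to $r=0$, $Y_{rr}=kY$, $Y(0,\varphi)=0$, $Y_r(0,\varphi)=1$; the Hessian of $r$ is $(Y_r/Y)\,N^\flat\otimes N^\flat$ with $N=i\partial_r$, and $Y_r/Y$ is the geodesic curvature of the circles. The equation $J''=kJ$ is the Jacobi equation: it is satisfied by the normal component of any variation field through geodesics.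

\begin{lemma}\label{lem:grad}
There is $M\ge\max(1,\kappa)$ with $|\nabla k|\le M\sqrt k$. The function $\sqrt k$ is Lipschitz with constant $M/2$.
\end{lemma}

\begin{proof}
Let $Q=\sup|\nabla^2k|$. For a unit vector $w$ at $p$ and every $x\in\mathbb R$, Taylor's formula along $\gamma_w$ gives $0\le k(\gamma_w(x))\le k(p)+x\langle\nabla k,w\rangle+\frac12Qx^2$. A nonnegative polynomial of degree at most two has nonpositive discriminant, so $\langle\nabla k,w\rangle^2\le2Qk(p)$. Take $M=\max(1,\kappa,\sqrt{2Q})$. For $\epsilon>0$ the smooth function $\sqrt{k+\epsilon}$ has gradient of norm at most $M/2$; let $\epsilon\to0$.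
\end{proof}

For $R>0$ let $u_R(v)$ be the curvature, at the base point of $v$, of the circle of radius $R$ centered at $\gamma_v(-R)$ in $\tilde S$. Thus $u_R(v)=Y'(0)/Y(0)$, where $Y''=kY$ along $\gamma_v$, $Y(-R)=0$, $Y'(-R)=1$. Since $k\ge0$, we have $Y'\ge1$ and $Y>0$ after time $-R$, so $u_R$ is positive and continuous on $T^1S$.

\begin{lemma}\label{lem:riccati}
As $R\to\infty$, $u_R$ converges uniformly to a continuous function $u$ with $0\le u_R-u\le1/R$ and $0\le u\le\kappa$. Along each geodesic, $u'=k-u^2$.
\end{lemma}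

\begin{proof}
Fix $v$. The function $a_R(s)=u_{R+s}(\gamma_v'(s))=Y'(s)/Y(s)$ solves $a'=k-a^2$ on $(-R,\infty)$ and tends to $+\infty$ as $s\downarrow-R$. For $R'>R$ the difference $\Delta=a_R-a_{R'}$ tends to $+\infty$ at $-R$ and satisfies $\Delta'=-(a_R+a_{R'})\Delta$, so it stays positive. Since $a_{R'}\ge0$ we have $a_R+a_{R'}\ge\Delta$, hence $(1/\Delta)'\ge1$ and $\Delta(0)\le1/R$. This gives uniform convergence to a continuous $u\ge0$ with $0\le u_R-u\le1/R$. The Riccati equation passes to the limit in integrated form. At a point of $T^1S$ where $u$ is maximal its derivative along the flow vanishes, so $u^2=k\le\kappa^2$ there.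
\end{proof}

The \emph{unstable Jacobi field} along $\gamma_v$ is the solution of $J'=uJ$, $J(0)=1$. It is positive and nondecreasing, and $J''=(u'+u^2)J=kJ\ge0$, so it is convex.

The next lemma identifies the limit $u$ with the curvature of horocycles.

\begin{lemma}\label{lem:busemann}
Let $v\in T^1\tilde S$ have base point $p$, let $c=\gamma_v$ and $\beta_R=d(\cdot,c(-R))-R$. Then $\beta_R$ converges in $C^2$ on compact sets to a function $\beta$, the Busemann function of $v$, with
\[
|\nabla\beta|=1,\qquad \nabla\beta(p)=v,\qquad \nabla^2\beta=u(\nabla\beta)\,N^\flat\otimes N^\flat,\quad N=i\nabla\beta .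
\]
The integral curves of $\nabla\beta$ are geodesics. For each $q\in\tilde S$, $\nabla\beta(q)$ is the only unit vector $w$ at $q$ such that $d(\gamma_w(-s),c(-s))$ is bounded for $s\ge0$.
\end{lemma}

\begin{proof}
By the triangle inequality $\beta_R(q)$ is nonincreasing in $R$ and at least $-d(p,q)$, so the $1$-Lipschitz functions $\beta_R$ converge locally uniformly. Away from $c(-R)$, $\nabla^2\beta_R=u_r(\nabla\beta_R)\,N_R^\flat\otimes N_R^\flat$ with $r=d(\cdot,c(-R))$ and $N_R=i\nabla\beta_R$. On a compact set $r\to\infty$ uniformly and $u_r\le\kappa+1/r$, so the Hessians are bounded. By the Arzel\`a--Ascoli theorem every sequence $R_j\to\infty$ has a subsequence along which $\nabla\beta_{R_j}$ converges locally uniformly, necessarily to $\nabla\beta$; so $\nabla\beta_R\to\nabla\beta$. By Lemma~\ref{lem:riccati} the Hessians then converge locally uniformly to $u(\nabla\beta)N^\flat\otimes N^\flat$. The three formulas follow, and $\nabla_{\nabla\beta}\nabla\beta=u\langle N,\nabla\beta\rangle N=0$.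

Let $D=d(p,q)$, and let $c_R$ be the unit speed segment from $q$ to $c(-R)$, of length $d_R$ with $|d_R-R|\le D$. The convex function $s\mapsto d(c_R(sd_R/R),c(-s))$ on $[0,R]$ has boundary values $D$ and $0$, so it is at most $D$, and $d(c_R(s),c(-s))\le2D$ for $s\le\min(R,d_R)$. As $c_R'(0)=-\nabla\beta_R(q)$, the limit gives boundedness for $w=\nabla\beta(q)$. If $w,w'$ both have the property, then $d(\gamma_w(-s),\gamma_{w'}(-s))$ is convex, bounded on $[0,\infty)$, nonnegative and zero at $s=0$, hence identically zero.
\end{proof}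

\subsection{The slope of the foliation}\label{sec:slope}

With the notation of Lemma~\ref{lem:busemann}, the circle $\{\beta_R=0\}$ is parametrized by arclength $\xi$ by the solution of $\sigma_R'=i\nabla\beta_R(\sigma_R)$, $\sigma_R(0)=p$, and its outward normal is $n_R=\nabla\beta_R(\sigma_R)$. The vector fields converge in $C^1$ on compact sets, so $\sigma_R$ and $n_R$ converge locally uniformly to
\begin{equation}\label{eq:leaf}
\sigma'=i\nabla\beta(\sigma),\quad\sigma(0)=p,\qquad n(\xi)=\nabla\beta(\sigma(\xi)).
\end{equation}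
The curve $\sigma$ is the unstable horocycle through $v$ and $n$ is the leaf of $\mathcal H^-$. The covariant derivative of $n$ along $\sigma$ is $u(n)\,in$, so $\sigma$ has curvature $u(n)$ and $n'=H+uV$. Thus $T\mathcal H^-=\mathbb R(H+uV)$.

The map $a\mapsto\mathbb R(H+aV)$ from $[0,\kappa]$ to the projective line is bi-Lipschitz, and the length element $\sqrt{1+u^2}\,d\xi$ of the leaf is comparable to $d\xi$. The flip $v\mapsto-v$ is an isometry of $T^1S$ that exchanges $\mathcal H^+$ and $\mathcal H^-$. Therefore $T\mathcal H^\pm$ is H\"older with a given exponent if and only if $u$ is, and $T\mathcal H^\pm$ is uniformly Lipschitz along leaves if and only if $\xi\mapsto u(n(\xi))$ is Lipschitz with a constant independent of $v$. The second sentences of Theorems~\ref{thm:A} and~\ref{thm:B} follow from the first.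

\section{Rotating a vector: the exponent $1/2$}\label{sec:rotation}

Two nearby vectors can be joined by three moves: along an unstable leaf, along the geodesic flow, and along a fiber of $T^1S$. The flow direction is controlled by the Riccati equation and the leaf direction by Theorem~\ref{thm:B}. This section treats the fiber.

Consider first two vectors at angle $\theta$ whose backward geodesics travel through an almost flat region. At time $-s$ they are about $\theta s$ apart. If the first one sees curvature zero, the second sees curvature $O(\theta^2s^2)$ by Lemma~\ref{lem:grad}, and up to time $-T$ this changes $u$ by at most $O(\theta^2T^3)$. What happens before time $-T$ changes $u$ by at most $1/T$. The two errors balance at $T=\theta^{-1/2}$, where both are $O(\theta^{1/2})$. If instead the geodesics meet curvature, they separate faster than $\theta s$, but the Riccati equation also forgets faster. Inequality~\eqref{eq:YJ} below shows that the second effect makes up for the first.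

\begin{lemma}\label{lem:rotation}
If $v_0,v_\theta$ are unit vectors at the same point with angle $\theta\in(0,1]$, then $|u(v_\theta)-u(v_0)|\le C\theta^{1/2}$.
\end{lemma}

\begin{proof}
Work in $\tilde S$. Let $v_\varphi$, $0\le\varphi\le\theta$, be the intermediate vectors. All functions below are functions of backward time $s\ge0$, and primes are derivatives in $s$. Let $k_\varphi(s)=k(\gamma_{v_\varphi}(-s))$, let $Y_\varphi''=k_\varphi Y_\varphi$, $Y_\varphi(0)=0$, $Y_\varphi'(0)=1$, and let $J_\varphi(s)$ be the unstable Jacobi field of $v_\varphi$ at time $-s$. Then $J_\varphi(0)=1$, and $J_\varphi$ is positive, convex and nonincreasing, with $J_\varphi''=k_\varphi J_\varphi$. The Wronskian $Y'J-YJ'$ is constant and equal to $1$, so $(Y/J)'=J^{-2}$, and since $J^{-2}$ is nondecreasing,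
\begin{equation}\label{eq:YJ}
Y_\varphi(s)=J_\varphi(s)\int_0^sJ_\varphi^{-2}\le\frac s{J_\varphi(s)} .
\end{equation}
The points $\gamma_{v_\varphi}(-s)$ form a circular arc of length $L(s)=\int_0^\theta Y_\varphi(s)\,d\varphi$, which increases with $s$. Since $\sqrt k$ is Lipschitz, $|\sqrt{k_\varphi}-\sqrt{k_0}|\le ML$ and $\sqrt{k_\varphi}+\sqrt{k_0}\le2\sqrt{k_0}+ML$, so
\begin{equation}\label{eq:kdiff}
|k_\varphi-k_0|\le C\big(\sqrt{k_0}\,L+L^2\big),\qquad0\le\varphi\le\theta .
\end{equation}
Let $\epsilon\in(0,1)$ be a small constant, fixed in Step~1, and stop either at the time suggested by the flat case or when the geodesics have separated: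
\[
T=\sup\{s\le\epsilon\theta^{-1/2}:L(s)\le\epsilon\theta^{1/2}\}>0 .
\]

\emph{Step 1: $\frac12\le Y_\varphi/Y_0\le2$ on $(0,T]$ for all $\varphi\in[0,\theta]$.} This is needed to apply \eqref{eq:YJ}, which concerns one geodesic, to $L$, which involves all of them. Let $(0,T']\subset(0,T]$ be the maximal interval with this property; $T'>0$ because the ratios tend to $1$ uniformly as $s\to0$. On it $\theta Y_0/2\le L\le2\theta Y_0$. The functions $a_\varphi=Y_\varphi'/Y_\varphi\ge0$ satisfy
\[
(a_\varphi-a_0)'=-(a_\varphi+a_0)(a_\varphi-a_0)+k_\varphi-k_0 ,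
\]
and $a_\varphi-a_0\to0$ as $s\to0$ because $a_\varphi=1/s+O(s)$. The first term on the right only decreases $|a_\varphi-a_0|$, so $|a_\varphi-a_0|(r)\le\int_0^r|k_\varphi-k_0|$. Now $\int_0^rk_0Y_0=Y_0'(r)-1\le Y_0'(r)$ and $\int_0^rY_0\le rY_0(r)$. Two applications of the Cauchy--Schwarz inequality give
\[
\int_0^r\sqrt{k_0}\,Y_0\le Y_0'(r)^{1/2}\big(rY_0(r)\big)^{1/2},
\]
\[
\int_0^s dr\int_0^r\sqrt{k_0}\,Y_0\le\Big(\int_0^sY_0'\Big)^{1/2}\Big(\int_0^srY_0(r)\,dr\Big)^{1/2}\le sY_0(s).
\]
For $s\le T'$ we have $s\le\epsilon\theta^{-1/2}$ and $\theta Y_0(s)\le2L(s)\le2\epsilon\theta^{1/2}$, so by \eqref{eq:kdiff}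
\[
\Big|\log\frac{Y_\varphi(s)}{Y_0(s)}\Big|\le\int_0^s|a_\varphi-a_0|\le C\big(2\theta sY_0(s)+s^2L(s)^2\big)\le C(4\epsilon^2+\epsilon^4).
\]
Choose $\epsilon$ so that the right side is less than $\log2$. Then the inequalities are strict at $T'$, uniformly in $\varphi$, and maximality forces $T'=T$. In particular, by \eqref{eq:YJ},
\begin{equation}\label{eq:LJ}
L(s)\le4\theta Y_\varphi(s)\le4\theta s/J_\varphi(s),\qquad s\le T,\ \varphi\in\{0,\theta\}.
\end{equation}

\emph{Step 2: the difference formula.} Let $U_\varphi=-J_\varphi'/J_\varphi\ge0$. Then $U_\varphi(0)=u(v_\varphi)$ and $U_\varphi'=U_\varphi^2-k_\varphi$. For $\Delta=U_\theta-U_0$ this gives $\Delta'=(U_\theta+U_0)\Delta-(k_\theta-k_0)$, and $(J_\theta J_0)'=-(U_\theta+U_0)J_\theta J_0$. Hence $(\Delta J_\theta J_0)'=-(k_\theta-k_0)J_\theta J_0$ and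
\[
u(v_\theta)-u(v_0)=\Delta(T)J_\theta(T)J_0(T)+\int_0^T(k_\theta-k_0)J_\theta J_0\,ds .
\]

\emph{Step 3: the boundary term.} By convexity $0\le-J_\varphi'(T)\le(J_\varphi(0)-J_\varphi(T))/T\le1/T$. The boundary term equals $(-J_\theta')J_0-(-J_0')J_\theta$ at $T$, a difference of two nonnegative numbers, so its absolute value is at most $T^{-1}\max(J_0(T),J_\theta(T))$. If $T=\epsilon\theta^{-1/2}$, this is at most $\theta^{1/2}/\epsilon$. Otherwise $L(T)=\epsilon\theta^{1/2}$, and \eqref{eq:LJ} gives $J_\varphi(T)\le4\theta T/L(T)=4\theta^{1/2}T/\epsilon$ for $\varphi\in\{0,\theta\}$, so the term is at most $4\theta^{1/2}/\epsilon$.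

\emph{Step 4: the integral.} We use \eqref{eq:kdiff}. We have $\sqrt{k_0}J_0=\sqrt{J_0''J_0}$, $\int_0^TsJ_0''\,ds=TJ_0'(T)-J_0(T)+1\le1$ and $J_0\le1$. With $LJ_\theta\le4\theta s$ from \eqref{eq:LJ},
\[
\int_0^T\sqrt{k_0}\,LJ_0J_\theta\le4\theta\Big(\int_0^TsJ_0''\Big)^{1/2}\Big(\int_0^TsJ_0\Big)^{1/2}\le4\theta T\le4\epsilon\theta^{1/2}.
\]
With $L\le\epsilon\theta^{1/2}$, $LJ_0\le4\theta s$ and $J_\theta\le1$, we get $\int_0^TL^2J_0J_\theta\le2\epsilon\theta^{3/2}T^2\le2\epsilon^3\theta^{1/2}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]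
Since $u$ is bounded, it suffices to treat small $d=d(v,v')$. Lift $v,v'$ to vectors at the same distance in $T^1\tilde S$, with base points $p,q$; then $d(p,q)\le d$. Let $\bar v$ be the parallel translate of $v$ along the segment $pq$. The oriented angle from $\bar v$ to $v'$ is a smooth function of $(v,v')$ near the diagonal, vanishes on it, and is invariant under the cocompact deck group, so it is at most $Cd$. Let $\beta$ be the Busemann function of $v$ and $v_q=\nabla\beta(q)$. By Lemma~\ref{lem:busemann} the covariant derivative of $\nabla\beta$ along $pq$ has norm at most $\kappa$, so $v_q$ makes angle at most $\kappa d$ with $\bar v$. Hence $v_q$ and $v'$ make angle at most $Cd$, and $|u(v_q)-u(v')|\le Cd^{1/2}$ by Lemma~\ref{lem:rotation}.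

It remains to compare $v_q$ with $v$. Push the segment $pq$ along the flow of $\nabla\beta$ to the level $\beta=\beta(p)$; the flow times have absolute value at most $d$, since $\beta$ is $1$-Lipschitz. A vector $Z$ transported by this $C^1$ flow satisfies $\nabla_{\nabla\beta}Z=\nabla_Z\nabla\beta=u\langle Z,N\rangle N$, so its normal component is multiplied by at most $e^{\kappa d}$. The projected path starts at $p$, has velocity proportional to $i\nabla\beta$, and has length at most $e^{\kappa d}d$. It therefore ends at $\sigma(\xi)$ with $|\xi|\le e^{\kappa d}d$, in the notation of \eqref{eq:leaf}. Theorem~\ref{thm:B} gives $|u(n(\xi))-u(v)|\le Cd$. Finally $v_q$ is the image of $n(\xi)$ under the geodesic flow for a time of absolute value at most $d$, and $|u'|=|k-u^2|\le\kappa^2$ along the flow.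
\end{proof}

In this proof the known result (III) can replace Theorem~\ref{thm:B}: it gives $|u(n(\xi))-u(v)|\le Cd^{1/2}$, which suffices.

\section{The derivative of $u$ along large circles}\label{sec:reduction}

The function $u$ is not known to be differentiable along leaves, and by Theorem~\ref{thm:C} it need not be. We therefore differentiate $u_R$ along circles and look for a bound independent of $R$. For a unit speed geodesic $\gamma$ with positive normal $N$ put
\[
k_0(s)=k(\gamma(s)),\qquad b(s)=\langle\nabla k,N\rangle(\gamma(s)),\qquad\text{so that }|b|\le M\sqrt{k_0}.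
\]

\begin{proposition}\label{prop:key}
There is $C_0$ such that, if $\gamma:[0,T]\to S$ is a unit speed geodesic with $\int_0^Ts\,k_0(s)\,ds\le1$, then $\big|\int_0^Tb\,ds\big|\le C_0$.
\end{proposition}

The hypothesis arises below as the condition that a Jacobi field changes by at most a factor $2$ along the segment.

\begin{proof}[Proof of Theorem~\ref{thm:B} from Proposition~\ref{prop:key}]
In polar coordinates about a point of $\tilde S$, $a=Y_r/Y$ satisfies $a_r=k-a^2$. Differentiate in $\varphi$: $a_{\varphi r}=k_\varphi-2aa_\varphi$, so $(Y^2a_\varphi)_r=Y^2k_\varphi=Y^3b$, because $\partial_\varphi=YN$ along radial geodesics. Also $Y^2a_\varphi=YY_{r\varphi}-Y_rY_\varphi\to0$ as $r\to0$. The arclength derivative along a circle is $Y^{-1}\partial_\varphi$. Hence the derivative of $u_R$ along the outward normal field of the circle of radius $R$ centered at $\gamma_v(-R)$, at $v$, is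
\begin{equation}\label{eq:w}
w_R(v)=\int_{-R}^0bJ^3\,ds ,
\end{equation}
where $b$ is taken along $\gamma_v$, and $J''=kJ$, $J(-R)=0$, $J(0)=1$; the function $J$ is increasing. Put $W_R=\sup\{|w_{R'}(v)|:v\in T^1S,\ R'\le R\}$. It is finite, at most $R\sup|\nabla k|$.

Choose $T\in(0,R)$ with $J(-T)=\frac12$. On $[-R,-T]$ the function $2J$ is the normalized field for the vector $\gamma_v'(-T)$ and the radius $R-T$, so
\[
w_R(v)=\int_{-T}^0bJ^3\,ds+\tfrac18\,w_{R-T}(\gamma_v'(-T)).
\]
Taylor's formula gives $1=J(-T)+TJ'(-T)+\int_{-T}^0|s|\,kJ\,ds$. Since $J'\ge0$ and $J\ge\frac12$ on $[-T,0]$, it follows that $\int_{-T}^0|s|\,k\,ds\le1$. Apply Proposition~\ref{prop:key} to the reversed geodesic $s\mapsto\gamma_v(-s)$ on $[0,r]$, $r\le T$; reversal changes $b$ only by a sign. Thus $E(s)=\int_s^0b$ satisfies $|E|\le C_0$ on $[-T,0]$. Integrating by parts and using $(J^3)'\ge0$,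
\[
\Big|\int_{-T}^0bJ^3\Big|=\Big|E(-T)J(-T)^3+\int_{-T}^0E\,(J^3)'\Big|\le C_0\big(\tfrac18+\tfrac78\big)=C_0 .
\]
The same holds with any $R'\le R$ in place of $R$, so $W_R\le C_0+W_R/8$, and $W_R\le W:=8C_0/7$ for all $R$.

With $n_R$ as in Section~\ref{sec:slope}, every $n_R(\xi)$ points away from the center $\gamma_v(-R)$, so $|u_R(n_R(\xi))-u_R(n_R(\xi'))|\le W|\xi-\xi'|$. Since $n_R\to n$ locally uniformly and $u_R\to u$ uniformly, $|u(n(\xi))-u(n(\xi'))|\le W|\xi-\xi'|$.
\end{proof}

\section{The key estimate: an obstruction and two model cases}\label{sec:models}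

Let $\gamma$ be as in Proposition~\ref{prop:key}. For $0<s<s'\le T$ the Cauchy--Schwarz inequality gives
\begin{equation}\label{eq:log}
\int_s^{s'}|b|\le M\int_s^{s'}\sqrt{rk_0(r)}\,\frac{dr}{\sqrt r}\le M\sqrt{\log(s'/s)} .
\end{equation}
So $b$ has integral $O(1)$ over any interval of bounded ratio $s'/s$, and $\int_0^T|b|\le C\sqrt{\log T}$ for $T\ge2$. The task is to remove the logarithm.

\subsection{Bounds on derivatives of $k$ do not suffice}\label{sec:strip}

On the strip $s\ge e$, $|x|<1$, let $k(s,x)=\big(x+(s\log s)^{-1}\big)^2$, and let $f$ solve $f_{xx}=kf$, $f(s,0)=1$, $f_x(s,0)=0$. The metric $f^2ds^2+dx^2$ has curvature $-f_{xx}/f=-k\le0$, all partial derivatives of $k$ are bounded, and $x=0$ is a unit speed geodesic. Along it $k_0=(s\log s)^{-2}$ and $b=2(s\log s)^{-1}$, so $\int_e^\infty sk_0\,ds=1$ while $\int_e^Tb\,ds=2\log\log T$ is unbounded. A proof of Proposition~\ref{prop:key} must use that in a compact surface a long geodesic comes back close to itself.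

\subsection{A closed geodesic: averaging}\label{sec:modelA}

Suppose that $\gamma$ is periodic with period $\ell\le T/4$. Then $b$ is periodic. Let $B$ be its integral over one period. The interval $[T/2,T]$ contains $m'=\lfloor T/2\ell\rfloor\ge T/4\ell$ consecutive periods, so $m'|B|\le M\sqrt{\log2}$ by \eqref{eq:log}, that is, $|B|\le4M\sqrt{\log2}\;\ell/T$. The interval $[0,T]$ consists of at most $T/\ell$ periods and a remainder contained in $[T/2,T]$. Hence $|\int_0^Tb|\le5M\sqrt{\log2}$. Periodicity carries the bound from the last dyadic block, where \eqref{eq:log} is strongest per unit time, to all earlier blocks.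

\subsection{A parallel translate: telescoping}\label{sec:modelB}

Now let $\gamma$ miss closing up by a normal displacement. Lift $\gamma$ to $\tilde\gamma$ and pretend, as a first approximation, that a deck transformation $g$ satisfies $g\tilde\gamma(s-\ell)=\exp_{\tilde\gamma(s)}(yN(s))$ with constants $\ell$ and $y>0$. Two things can be said.

First, $b(s-\ell)=b(s)+O(y)$. The integral of $b$ over one lap drifts by $O(ys)$ during time $s$, and there are $s/\ell$ laps. The averaging argument has error $O(ys^2/\ell)$ and works up to the time $t_*=\sqrt{\ell/y}$.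

Second, $k\circ g=k$ and Taylor's formula give $k_0(s-\ell)=k_0(s)+b(s)y+O(y^2)$. So $b$ is a difference quotient of $k_0$, and its integral telescopes:
\[
\int_a^{a'}b=\frac1y\Big(\int_{a-\ell}^ak_0-\int_{a'-\ell}^{a'}k_0\Big)+O\big(y(a'-a)\big).
\]
Since $\int_r^Tk_0\le1/r$, a typical window of length $\ell$ near time $r$ carries curvature $O(\ell/r^2)$. The main term is $O(\ell/ya^2)$, which is $O(1)$ for $a\ge t_*$. The two arguments meet at the same time $t_*$.

\subsection{What has to be proved}

To make this rigorous one needs a translate $g\tilde\gamma$, written as a graph $x=y(s)$ over $\tilde\gamma$, with three properties: the lap time $\ell$ is short compared with the times considered; $\int|y|\,ds=O(1)$ up to the end of the segment; and $y$ behaves like a constant on dyadic scales. The second property is the hardest, since geodesics in nonpositive curvature tend to diverge. It is obtained from a lower bound for the second normal derivative $k_{xx}$ at the point where the near return occurs. The iterates $g^{-n}\tilde\gamma$ pass near that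 point, displaced in the normal direction by the accumulated sum of the values $|y|$, and they see almost no curvature. Since $k$ grows quadratically in that direction, the sum is small. The lower bound on $k_{xx}$ is available exactly when it is needed: if $|b|$ is comparable to $\sqrt{k_0}$, then $k\ge0$ forces $k_{xx}$ to be comparable to $b^2/k_0$.

\section{Proof of Proposition~\ref{prop:key}}\label{sec:proof}

\subsection{The first bad scale}

Let $t_0=2^{j_0}$ be a large constant depending only on $S$. The constants $C,c,C_1,c_1,\dots$ below do not depend on $\gamma$, $T$, $t$ or $t_0$; ``for large $t$'' means that $t_0$ is chosen, after these constants, so that the statement holds for $t\ge t_0$. If $T<16t_0$, then $|\int_0^Tb|\le16t_0\sup|\nabla k|$. So let $T\ge16t_0$. For dyadic $t=2^j\ge t_0$ with $16t\le T$ put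
\[
c_t=\Big|\int_t^{2t}b\Big|,\qquad\varepsilon_t=\int_t^{2t}sk_0(s)\,ds,\qquad\eta_t=t^{-1/1000},
\]
and call $t$ \emph{bad} if $c_t>\varepsilon_t$ and $c_t>\eta_t$. If $t$ is not bad, then $c_t\le\varepsilon_t+\eta_t$. Since $\sum\varepsilon_t\le1$ and $\sum_j2^{-j/1000}<\infty$, the blocks $[t,2t]$ that are not bad contribute $O(1)$ in total. The interval $[0,t_0]$ contributes at most $t_0\sup|\nabla k|$, and the part of $[0,T]$ after the last block has ratio at most $16$. If no scale is bad, the proposition follows. Otherwise let $t$ be the first bad scale. Then $[0,t]$ contributes a bounded amount, and so do $[t,4t]$ and $[T/4,T]$ by \eqref{eq:log}. It remains to prove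
\begin{equation}\label{eq:goal}
\Big|\int_{4t}^{T/4}b\,ds\Big|\le C .
\end{equation}
From now on $t$ is fixed, and $\eta=t^{-1/1000}$, $\lambda=t^{1/10}$, $\rho=\eta^2$. The number $\lambda$ will bound the lap time and $\rho$ the accuracy of the near return. The exact exponents are a matter of convenience.

\subsection{Small curvature and good times}

\begin{lemma}\label{lem:small}
There is $C_1$ with $k_0(s)\le C_1t^{-2/3}$ for $s\in[t/2,T-1]$.
\end{lemma}

\begin{proof}
Since $\sqrt k$ is $(M/2)$-Lipschitz, $k_0\ge k_0(s)/4$ on $[s,s+\sqrt{k_0(s)}/M]$, and this interval lies in $[s,s+1]$ because $\kappa\le M$. So $k_0(s)^{3/2}/4M\le\int_s^{s+1}k_0\le1/s\le2/t$.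
\end{proof}

The \emph{good set} is $G=\{s\in[t,2t]:k_0(s)>0,\ b(s)^2\ge\eta k_0(s)/2\}$. The next lemma is the only place where badness of $t$ is used.

\begin{lemma}\label{lem:G}
$|G|\ge c_0\eta t$ with $c_0=1/2M^2$.
\end{lemma}

\begin{proof}
Let $\mu=|b|/\sqrt{k_0}\le M$, with $\mu=0$ where $k_0=0$. Then $c_t^2\le\int_t^{2t}\mu^2\int_t^{2t}k_0\le(\varepsilon_t/t)\int_t^{2t}\mu^2$. As $c_t>0$, also $\varepsilon_t>0$, and $\int_t^{2t}\mu^2\ge tc_t^2/\varepsilon_t\ge tc_t\ge\eta t$. On the other hand $\int_t^{2t}\mu^2\le M^2|G|+\eta t/2$.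
\end{proof}

Lift $\gamma$ to a geodesic $\tilde\gamma$ of $\tilde S$, extended to $\mathbb R$, and let $F(s,x)=\exp_{\tilde\gamma(s)}(xN(s))$. In nonpositive curvature these \emph{Fermi coordinates} are global on $\tilde S$: $\tilde\gamma(s)$ is the nearest point of $\tilde\gamma$ and $|x|$ the distance to it. The metric is $f^2ds^2+dx^2$ with $f_{xx}=kf$, $f(s,0)=1$, $f_x(s,0)=0$, so $f\ge1$. Write $k(s,x)=k(F(s,x))$; then $k(s,0)=k_0(s)$ and $k_x(s,0)=b(s)$. The values $k(s+r,x)$ and $f(s+r,x)$ are smooth functions of $(\gamma'(s),r,x)\in T^1S\times\mathbb R^2$, and $T^1S$ is compact. Hence the partial derivatives of $k$ and $f$ up to order three are bounded for $|x|\le1$, by a constant depending only on $S$. By Lemma~\ref{lem:grad}, $k(s,x)\le2k_0(s)+M^2x^2$. Since $f_x=\int_0^xkf$, for $0<|x|\le1$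
\begin{equation}\label{eq:f}
0\le f_x(s,x)/x\le C(k_0(s)+x^2),\qquad0\le f-1\le Cx^2 .
\end{equation}

The following lemma is the substitute for (H2). In a thin double cone around the normal direction at a good point, small curvature occurs only very close to the vertex.

\begin{lemma}\label{lem:trap}
There are $c_1\in(0,1)$ and $C_2$ such that for large $t$ the following holds with $\delta_0=C_2t^{-1/3}\eta^{-1}$. If $s\in G$, $|x|\le c_1\eta$, $|s'-s|\le c_1\eta|x|$ and $k(s',x)\le C_1t^{-2/3}$, then $|x|\le\delta_0$.
\end{lemma}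

\begin{proof}
Write $k_0=k_0(s)>0$ and $b=b(s)$, so $|b|\ge\sqrt{\eta k_0/2}$ and $k_0\le C_1t^{-2/3}$. Let $x_0=-2k_0/b$. Then $|x_0|\le C\sqrt{k_0/\eta}\le1$ for large $t$, and Taylor's formula in $x$ gives
\[
0\le k(s,x_0)\le k_0-2k_0+2k_{xx}(s,0)\frac{k_0^2}{b^2}+C\frac{k_0^3}{|b|^3}.
\]
Therefore $k_{xx}(s,0)\ge\frac{b^2}{2k_0}-C\frac{k_0}{|b|}\ge\frac\eta4-C\sqrt{k_0/\eta}\ge\frac\eta8$ for large $t$. Now expand $k$ at $(s,0)$, where $|k_s|,|k_x|\le M\sqrt{k_0}$. With $|s'-s|\le c_1\eta|x|\le|x|$, the first-order terms are at least $-2M\sqrt{k_0}\,|x|$. The second-order terms that contain $s'-s$ are $O(c_1\eta x^2)$, and the remainder is $O(|x|^3)=O(c_1\eta x^2)$. If $c_1$ is small,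
\[
k(s',x)\ge\frac\eta{32}x^2-2M\sqrt{k_0}\,|x| .
\]
So $\frac\eta{32}x^2\le Ct^{-1/3}|x|+C_1t^{-2/3}$. An inequality $a_2x^2\le a_1|x|+a_0$ with positive coefficients implies $|x|\le a_1/a_2+\sqrt{a_0/a_2}$, which here is at most $C_2t^{-1/3}\eta^{-1}$.
\end{proof}

\subsection{A near return}

The substitute for (H1) comes from the pigeonhole principle. We need the return to land at a good time, and we need a second good time shortly afterwards: small displacement at two separated times will give a small angle.

\begin{lemma}\label{lem:return}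
For large $t$ there are $s_1<s_2<s_2'$ in $[t,2t]$ and a deck transformation $g\ne1$ with
\[
2\le s_2-s_1\le2\lambda,\quad s_2,s_2'\in G,\quad\tfrac15c_0\eta\le s_2'-s_2\le1,\quad d\big(g\tilde\gamma'(s_1),\tilde\gamma'(s_2)\big)\le\rho .
\]
\end{lemma}

\begin{proof}
Divide $[t,2t]$ into intervals of length in $[\lambda,2\lambda]$. One of them, $I$, has $|G\cap I|\ge c_0\eta|I|$. Divide $I$ into $n\ge\lambda$ equal intervals $U$ of length in $[\frac12,1]$. If $n'$ of them satisfy $|G\cap U|\ge\frac12c_0\eta|U|$, then $c_0\eta|I|\le n'|I|/n+\frac12c_0\eta|I|$, so $n'\ge\frac12c_0\eta\lambda$. Keep every fifth of these $n'$ intervals; those kept are at mutual distance at least $2$. In each, $|G\cap U|\ge c_0\eta/4$, so there are $s_U<s_U'$ in $G\cap U$ with $s_U'-s_U\ge c_0\eta/5$. At least $c\eta\lambda=ct^{0.099}$ intervals are kept, while the compact $3$-manifold $T^1S$ is covered by $C\rho^{-3}=Ct^{0.006}$ sets of diameter at most $\rho$. For large $t$ two of the vectors $\gamma'(s_U)$ lie in the same set. Call the times $s_1<s_2$, and let $s_2'$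 be the companion of $s_2$. The distance in $T^1S$ is the minimum over the deck group of distances in $T^1\tilde S$, which gives $g$. It is not the identity because $d(\tilde\gamma(s_1),\tilde\gamma(s_2))\ge2>\rho$.
\end{proof}

Since $S$ is oriented, $g$ preserves orientation; also $k\circ g=k$.

\subsection{The translate as a graph}

Let $e_1=f^{-1}\partial_s$, $e_2=\partial_x=ie_1$. Then $\nabla_{e_1}e_1=-\frac{f_x}fe_2$, $\nabla_{e_1}e_2=\frac{f_x}fe_1$, $\nabla_{e_2}e_1=\nabla_{e_2}e_2=0$. A unit speed curve with velocity $\cos\psi\,e_1+\sin\psi\,e_2$ has acceleration $(\dot\psi-\frac{f_x}f\cos\psi)(-\sin\psi\,e_1+\cos\psi\,e_2)$, so geodesics satisfy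
\begin{equation}\label{eq:geod}
\dot s=\frac{\cos\psi}f,\qquad\dot x=\sin\psi,\qquad\dot\psi=\frac{f_x}f\cos\psi .
\end{equation}
Where $|\psi|<\pi/2$ along $g\tilde\gamma$, this geodesic is a graph: $g\tilde\gamma(\tau(s))=F(s,y(s))$, and with $'=d/ds$,
\begin{equation}\label{eq:ode}
y'=f\tan\psi=p\psi,\qquad\psi'=f_x(s,y)=qy,\qquad\tau'=\frac f{\cos\psi}.
\end{equation}
Here $p=f\tan\psi/\psi$ and $q=f_x(s,y)/y$ are continuous functions of $s$, with $p=f$ where $\psi=0$ and $q=k_0$ where $y=0$. By \eqref{eq:f} there is a constant $\epsilon_0\in(0,1)$ such that, where $|y|,|\psi|\le\epsilon_0$,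
\begin{equation}\label{eq:coef}
1\le p\le2,\qquad0\le q\le C(k_0+y^2),\qquad0\le\tau'-1\le C(y^2+\psi^2).
\end{equation}
Put $z=|y|$ and $\ell(s)=s-\tau(s)$. The \emph{lag} $\ell$ is nonincreasing. Because $g$ is an isometry that preserves $k$,
\begin{equation}\label{eq:kk}
k(s,y(s))=k_0(\tau(s)).
\end{equation}
The signs of $p$ and $q$ give the distance $z$ the shape of a valley.

\begin{lemma}\label{lem:valley}
Let $I$ be a bounded interval over which $g\tilde\gamma$ is a graph with $z,|\psi|\le\epsilon_0$. There is $s^*\in\bar I$ with $y\psi\le0$ for $s<s^*$ and $y\psi>0$ for $s>s^*$. Moreover: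
\begin{itemize}
\item[(a)] $z$ and $|\psi|$ are nonincreasing for $s\le s^*$ and nondecreasing for $s\ge s^*$; in particular $z\le\max(z(a),z(a'))$ on $[a,a']\subset I$;
\item[(b)] either $y\equiv\psi\equiv0$, or $y$ has no zero except possibly $s^*$; so $y$ changes sign at most once;
\item[(c)] $\int_I|\psi|\le\int_I|y'|\le2\sup_Iz$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $(y\psi)'=p\psi^2+qy^2\ge0$, so $s^*$ exists. Part (a) follows from $(y^2)'=2py\psi$ and $(\psi^2)'=2qy\psi$. For (b), there is no zero with $s>s^*$. If $y(s)=0$ with $s<s^*$, then the nondecreasing function $y\psi\le0$ vanishes on $[s,s^*)$, so $p\psi^2=0$ there and $(y,\psi)(s)=(0,0)$; uniqueness for the linear system \eqref{eq:ode} gives $y\equiv\psi\equiv0$. For (c), $|\psi|\le|y'|$ since $p\ge1$, and on each side of $s^*$ the function $y$ has one sign and $z$ is monotone.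
\end{proof}

The pigeonhole principle gives accuracy $\rho=t^{-1/500}$ only. Lemma~\ref{lem:trap} improves it to almost $t^{-1/3}$.

\begin{lemma}\label{lem:initial}
For large $t$, $g\tilde\gamma$ is a graph over $[s_2,s_2+1]$, $\ell(s_2)\in[\frac32,3\lambda]$, and $z(s_2),|\psi(s_2)|\le\delta_1:=C_3t^{-1/3}\eta^{-2}$, where $C_3\ge C_2$, so that $\delta_1\ge\delta_0$.
\end{lemma}

\begin{proof}
The coordinates $(s,x,\psi)$ of a unit vector near $\tilde\gamma'(s_2)$ are Lipschitz functions of the vector, with a constant depending only on $S$, again by compactness of $T^1S$. So $g\tilde\gamma'(s_1)$ has coordinates $(s_2,0,0)+O(\rho)$. The system \eqref{eq:geod} has a uniformly Lipschitz right side for $|x|\le1$ and the solution $r\mapsto(s_2+r,0,0)$. By Gronwall's inequality $g\tilde\gamma'(s_1+r)$ has coordinates $(s_2+r,0,0)+O(\rho)$ for $|r|\le2$. Hence $g\tilde\gamma$ is a graph over $[s_2,s_2+1]$ with $z,|\psi|\le C\rho$ and $\ell(s)=s_2-s_1+O(\rho)$. This gives the bounds on $\ell(s_2)$, and $\tau(s)\in[t/2,T-1]$.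

At $s=s_2$ and $s=s_2'$, both in $G$, we have $z\le C\eta^2\le c_1\eta$, and $k(s,y(s))\le C_1t^{-2/3}$ by \eqref{eq:kk} and Lemma~\ref{lem:small}. Lemma~\ref{lem:trap} with $s'=s$ gives $z\le\delta_0$ at both points, hence on $[s_2,s_2']$ by Lemma~\ref{lem:valley}(a). By the mean value theorem some point of $[s_2,s_2']$ has $|\psi|\le|y'|\le10\delta_0/c_0\eta$, and $|\psi'|=qz\le C\delta_0$ on this interval of length at most $1$.
\end{proof}

\subsection{The translate cannot leave}

\begin{proposition}\label{prop:stay}
For large $t$, $g\tilde\gamma$ is a graph over $[s_2,T-2]$ with $z,|\psi|\le t^{-1/5}$, and $\int_{s_2}^{T-2}z\,ds\le t^{-1/10}$.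
\end{proposition}

\begin{proof}
For large $t$, $\delta_1<t^{-1/5}\le\epsilon_0$. Let $[s_2,\sigma)$, $s_2<\sigma\le T-2$, be the maximal interval over which the graph is defined with $z,|\psi|\le t^{-1/5}$, and let $s^*$ be given by Lemma~\ref{lem:valley} for it. We show that much better bounds hold on this interval.

\emph{Step 1: the lag stays between two positive bounds.} Let $\iota>0$ be the infimum of $d(P,hP)$ over $P\in\tilde S$ and deck transformations $h\ne1$; it is positive because $S$ is compact. Then $\iota\le d(\tilde\gamma(\tau(s)),g\tilde\gamma(\tau(s)))\le|\ell(s)|+z(s)$, so $|\ell|\ge\iota/2$ for large $t$. As $\ell$ is continuous, nonincreasing and positive at $s_2$, we get $\iota/2\le\ell\le3\lambda$ on $[s_2,\sigma)$.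

\emph{Step 2: lap times.} Put $\sigma_0=s_2$, and define $\sigma_{n+1}\in[s_2,\sigma)$ by $\tau(\sigma_{n+1})=\sigma_n$ as long as a solution exists. Then $\sigma_{n+1}-\sigma_n=\ell(\sigma_{n+1})\in[\iota/2,3\lambda]$, so there is a last one, $\sigma_N$, $N\ge0$. The function $\tau$ is continuous and increasing with $\tau(s_2)<s_2$, so the process stops only if $\sigma_N\ge\lim_{s\to\sigma}\tau(s)$. Hence $\sigma-\sigma_N\le3\lambda$. Put $y_n=y(\sigma_n)$, $z_n=|y_n|$, $\psi_n=\psi(\sigma_n)$, $D_n=\sum_{i=1}^nz_i$.

\emph{Step 3: the angles are summable.} If $i\ge1$ and $\sigma_i\le s^*$, then $|\psi|\ge|\psi_i|$ on $[\sigma_{i-1},\sigma_i]$. If $\sigma_i>s^*$ and $i<N$, then $|\psi|\ge|\psi_i|$ on $[\sigma_i,\sigma_{i+1}]$. These intervals do not overlap and have length at least $\iota/2$. By Lemma~\ref{lem:valley}(c),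
\[
\sum_{i=1}^N|\psi_i|\le\frac2\iota\int_{s_2}^\sigma|\psi|+t^{-1/5}\le Ct^{-1/5}.
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0)--(6,0) node[right]{$\tilde\gamma$};
\draw[thick,domain=0:6,smooth] plot (\x,{0.55+0.04*(\x-4)*(\x-4)}) node[right]{$g\tilde\gamma$};
\fill (0.5,0) circle (1.5pt) node[below]{$\tilde\gamma(\sigma_0)$};
\fill (2.5,0) circle (1.5pt) node[below]{$\tilde\gamma(\sigma_1)$};
\fill (4.5,0) circle (1.5pt) node[below]{$\tilde\gamma(\sigma_2)$};
\draw (2.5,0)--node[right]{$z_1$}(2.5,0.64);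
\draw (4.5,0)--node[right]{$z_2$}(4.5,0.56);
\fill (2.5,0.64) circle (1.5pt) node[above]{$g\tilde\gamma(\sigma_0)$};
\fill (4.5,0.56) circle (1.5pt) node[above]{$g\tilde\gamma(\sigma_1)$};
\draw[thick] (8,1)--(11,1) node[right]{$\Gamma_0$};
\draw[thick] (8,0.30)--(11,0.42) node[right]{$\Gamma_1$};
\draw[thick] (8,-0.25)--(11,-0.15) node[right]{$\Gamma_2$};
\draw (9.5,1)--node[right]{$z_1$}(9.5,0.36)--node[right]{$z_2$}(9.5,-0.2);
\fill (9.5,1) circle (1.5pt) node[above left]{$P_0$};
\fill (9.5,0.36) circle (1.5pt) node[above left]{$P_1$};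
\fill (9.5,-0.2) circle (1.5pt) node[below left]{$P_2$};
\end{tikzpicture}
\caption{Left: the geodesic $\tilde\gamma$ and its translate $g\tilde\gamma$; the normal segment at $\tilde\gamma(\sigma_n)$ has length $z_n$ and ends at $g\tilde\gamma(\sigma_{n-1})$. Right: applying $g^{-n}$ to the $n$th segment joins the segments into a chain $P_0,P_1,P_2,\dots$, with $P_n$ on $\Gamma_n=g^{-n}\tilde\gamma$, that moves away from $\Gamma_0=\tilde\gamma$ in an almost normal direction.}
\label{fig:chain}
\end{figure}

\emph{Step 4: the chain.} To use Lemma~\ref{lem:trap}, which holds only near the good point $\tilde\gamma(s_2)$, we pull all laps back to that point (Figure~\ref{fig:chain}). Let $\Gamma_n=g^{-n}\tilde\gamma$ and $P_n=g^{-n}\tilde\gamma(\sigma_n)\in\Gamma_n$ for $0\le n\le N$, and let $N_n$ be the positive normal of $\Gamma_n$ at $P_n$. Apply $g^{-i}$ to $g\tilde\gamma(\sigma_{i-1})=F(\sigma_i,y_i)$. This gives $P_{i-1}=\exp_{P_i}(y_iN_i)$. Since $e_1$ is parallel along the $x$-curves, it also shows that the direction of $\Gamma_{i-1}$ at $P_{i-1}$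 makes angle $\psi_i$ with the parallel translate of the direction of $\Gamma_i$ along the $i$th segment $P_iP_{i-1}$. By Lemma~\ref{lem:small}, $k(P_n)=k_0(\sigma_n)\le C_1t^{-2/3}$, since $t\le\sigma_n<T-2$.

We describe the chain in the Fermi coordinates of $\tilde\gamma=\Gamma_0$, where $P_0=F(s_2,0)$. Let $c_2\le c_1$ be a small constant and suppose $D_n\le c_2\eta$. The first $n$ segments lie within distance $D_n$ of $P_0$, hence in $|x|\le c_2\eta$. There $|f_x/f|\le C$, so the angle of a parallel field with the frame $(e_1,e_2)$ changes by at most $Cz_i$ along the $i$th segment. Let $\alpha_i$ be the angle between $\Gamma_i$ and $e_1$ at $P_i$. Then $\alpha_0=0$ and $|\alpha_i-\alpha_{i-1}|\le|\psi_i|+Cz_i$. The unit tangent of $r\mapsto\exp_{P_i}(rN_i)$ is parallel and makes angle $\alpha_i$ with $e_2$ at $P_i$. So along all segments with $i\le n$ its angle with $e_2$ is at most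
\[
A=C\sum_{i\le n}(|\psi_i|+z_i)\le C(t^{-1/5}+c_2\eta)\le\frac{c_1\eta}{10},
\]
if $c_2$ is small and $t$ is large. Since $1-\cos A\le A$, $\sin A\le A$ and $f\ge1$, we get $|x(P_{i-1})-x(P_i)-y_i|\le Az_i$ and $|s(P_{i-1})-s(P_i)|\le Az_i$. Summing,
\begin{equation}\label{eq:chain}
\Big|x(P_n)+\sum_{i=1}^ny_i\Big|\le AD_n,\qquad|s(P_n)-s_2|\le AD_n,\qquad|x(P_n)|\le c_1\eta .
\end{equation}

\emph{Step 5: $D_N\le10\delta_0$.} By Lemma~\ref{lem:valley}(b) there is $m\in\{0,\dots,N\}$ such that $y_1,\dots,y_m$ have one weak sign and $y_{m+1},\dots,y_N$ the opposite one. This is what prevents cancellation in \eqref{eq:chain}. We show by induction that $D_n\le2\delta_0$ for $n\le m$ and $D_n\le10\delta_0$ for $n>m$. We have $D_0=0$. If the bound holds for $n-1$, then $D_n\le10\delta_0+t^{-1/5}\le c_2\eta$ for large $t$, so \eqref{eq:chain} applies, with $A\le\frac1{10}$.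

Let $n\le m$. Then $|\sum y_i|=D_n$, so $|x(P_n)|\ge D_n/2$ and $|s(P_n)-s_2|\le2A|x(P_n)|\le c_1\eta|x(P_n)|$. Lemma~\ref{lem:trap} at $s_2\in G$ gives $|x(P_n)|\le\delta_0$, so $D_n\le2\delta_0$.

Let $n>m$ and $D''=D_n-D_m$. Suppose $D''>8\delta_0\ge4D_m$. Then $D_n\le\frac54D''$, so $|x(P_n)|\ge D''-D_m-AD_n\ge(\frac34-\frac18)D''\ge D''/2$ and $|s(P_n)-s_2|\le\frac54AD''\le\frac52A|x(P_n)|\le c_1\eta|x(P_n)|$. Lemma~\ref{lem:trap} gives $D''\le2\delta_0$, a contradiction. So $D''\le8\delta_0$ and $D_n\le10\delta_0$.

\emph{Step 6: conclusion.} By Lemma~\ref{lem:initial}, Step~5 and Lemma~\ref{lem:valley}(a), $z\le10\delta_1$ on $[\sigma_0,\sigma_N]$. For an interval $E\subset[s_2,\sigma)$ of length at most $3\lambda$, \eqref{eq:coef} gives $\int_Eq\le C(1/t+3\lambda t^{-2/5})\le Ct^{-0.3}$. On each $[\sigma_{i-1},\sigma_i]$ the mean value theorem gives a point with $|\psi|\le|y'|\le40\delta_1/\iota$, and $\psi$ varies by at most $\int qz\le C\delta_1$. Together with Lemma~\ref{lem:initial} for $N=0$, this gives $|\psi|\le C\delta_1$ on $[\sigma_0,\sigma_N]$.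 On the last interval $[\sigma_N,\sigma)$, of length at most $3\lambda$, \eqref{eq:ode} gives
\[
\sup|\psi|\le C\delta_1+Ct^{-0.3}\sup z,\qquad\sup z\le10\delta_1+6\lambda\sup|\psi| .
\]
As $\lambda t^{-0.3}=t^{-0.2}$, substituting the second inequality into the first gives $\sup|\psi|\le C\delta_1$, and then $\sup z\le C\lambda\delta_1=Ct^{1/10-1/3+1/500}\le t^{-0.22}$. So $z,|\psi|\le t^{-0.22}<t^{-1/5}$ on $[s_2,\sigma)$. The solution of \eqref{eq:ode} then extends to $\sigma$, and beyond it with bounds $t^{-1/5}$. Maximality forces $\sigma=T-2$. Finally $z\le z_{i-1}+z_i$ on $[\sigma_{i-1},\sigma_i]$, so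
\[
\int_{s_2}^{T-2}z\le3\lambda(z_0+2D_N)+3\lambda\cdot C\lambda\delta_1\le C\lambda^2\delta_1=Ct^{1/5-1/3+1/500}\le t^{-1/10}.\qedhere
\]
\end{proof}

From now on $s^*$ refers to the interval $[s_2,T-2]$, which contains $[4t,T/4]$.

\begin{lemma}\label{lem:conseq}
For large $t$: \emph{(a)} $\frac54\le\ell\le3\lambda$ on $[s_2,T-2]$, and $\ell$ varies by at most $\frac14$ there; \emph{(b)} $\int_{4t}^{T/4}s\,q(s)\,ds\le C$.
\end{lemma}

\begin{proof}
(a) By \eqref{eq:coef}, Proposition~\ref{prop:stay} and Lemma~\ref{lem:valley}(c), $\int(\tau'-1)\le Ct^{-1/5}(\int z+\int|\psi|)\le\frac14$, and $\ell(s_2)\in[\frac32,3\lambda]$.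

(b) Let $s\in[4t,T/4]$. If $s\le s^*$, then $z$ is nonincreasing on $[s_2,s]$, an interval of length at least $s/2$ because $s_2\le2t$; so $\frac s2z(s)\le\int z$. If $s>s^*$, then $z$ is nondecreasing on $[s,2s]\subset[s_2,T-2]$, so $sz(s)\le\int z$. In both cases $sz(s)\le2t^{-1/10}\le1$. Hence $\int_{4t}^{T/4}sz^2\le\int z\le1$, and (b) follows from \eqref{eq:coef} and $\int sk_0\le1$.
\end{proof}

\subsection{The translate is almost parallel}

By (b), the system $y'=p\psi$, $\psi'=qy$ is a bounded perturbation of $\psi'=0$, so one expects $y$ to behave like an affine function. An affine function $a_0+a_1s$ satisfies $|y'|\le2|y|/s$ outside the window $[s_0/2,2s_0]$ around its zero $s_0>0$, and by \eqref{eq:log} such a window can be discarded.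

Let $s_0$ be the point of $[4t,T/4]$ nearest to $s^*$. If $y\not\equiv0$, the \emph{parts} are those of the intervals $[4t,s_0/2]$ and $[2s_0,T/4]$ that are nonempty. If $y\equiv0$, the only part is $[4t,T/4]$. What the parts leave out of $[4t,T/4]$ lies in an interval of ratio at most $4$, so \eqref{eq:goal} follows once $\int b=O(1)$ on each part.

\begin{lemma}\label{lem:shape}
On each part, $|\psi(s)|\le Cz(s)/s$, and $z(s)\le Cz(s')$ for $s\le s'$.
\end{lemma}

\begin{proof}
If $y\equiv0$ then $\psi\equiv0$ and there is nothing to prove. Let $y\not\equiv0$. The system for $(y,\psi)$ is linear, so we may replace $(y,\psi)$ by $(-y,-\psi)$. Let $Q=\int_{4t}^{T/4}sq\le C$.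

\emph{The part $[4t,s_0/2]$.} Here $s_0>4t$, so $s_0\le s^*$. We may assume $y>0$ on $[4t,s_0)$. Then $\chi=-\psi\ge0$, and $y$ and $\chi$ are nonincreasing on $[4t,s_0]$. From $\chi(s)=\chi(s_0)+\int_s^{s_0}qy$ and $y(s)=y(s_0)+\int_s^{s_0}p\chi$, interchanging the order of integration,
\[
y(s)\le y(s_0)+2s_0\chi(s_0)+2\int_s^{s_0}rq(r)y(r)\,dr .
\]
Gronwall's inequality gives $y(s)\le e^{2Q}(y(s_0)+2s_0\chi(s_0))$. Since $p\ge1$ and $\chi\ge\chi(s_0)$, also $y(s_0/2)\ge y(s_0)+\frac{s_0}2\chi(s_0)$. So $y(s)\le4e^{2Q}y(s_0/2)\le4e^{2Q}y(s')$ for $s\le s'\le s_0/2$. For $s\le s_0/2$,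
\[
\chi(s)\le\frac2{s_0}y(s_0/2)+\frac1s\int_s^{s_0}rq(r)y(r)\,dr\le\frac{(1+Q)\,y(s)}s .
\]

\emph{The part $[2s_0,T/4]$.} Here $s_0<T/4$, so $s^*\le s_0$. We may assume $y,\psi>0$ on $(s_0,T/4]$. The second statement holds because $z$ is nondecreasing. Put $h=\psi/y$ and $e=s-s_0$. Then $h'=q-ph^2\le q-h^2$, so $(he^2)'\le qe^2+2eh-e^2h^2\le qe^2+1$. Also $he^2\to0$ as $e\to0$: this is immediate if $y(s_0)>0$, and if $y(s_0)=0$ then $\psi(s_0)>0$ and $h\sim1/(p(s_0)e)$. Since $(r-s_0)^2\le er$ for $s_0\le r\le s$, integration gives $he^2\le e(1+Q)$. For $s\ge2s_0$ we have $e\ge s/2$, so $h\le2(1+Q)/s$.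
\end{proof}

\subsection{Averaging and telescoping on one part}

Let $[\alpha,\omega]$ be a part and $\ell_0=\ell(\alpha)\in[\frac54,3\lambda]$. By Lemma~\ref{lem:conseq}(a), $\ell_0/2\le\ell(s)\le\ell_0$ on the part, and $\ell_0\le t\le\alpha/4$ for large $t$. The time at which the two arguments of Section~\ref{sec:modelB} meet is
\[
t_*=\sup\Big\{s\in[\alpha,\omega]:s\int_\alpha^sz\le\ell_0\Big\}.
\]

\emph{Averaging: $\int_\alpha^{t_*}b=O(1)$.} If $t_*\le4\alpha$, use \eqref{eq:log}. Let $t_*>4\alpha\ge16\ell_0$, and let $B(s)=\int_{\tau(s)}^sb$ be the integral over one lap. Since $g$ is an orientation preserving isometry with $k\circ g=k$, the number $b(\tau(s))$ is the derivative of $k$ at $F(s,y(s))$ along the positive normal $-\sin\psi\,e_1+\cos\psi\,e_2$ of $g\tilde\gamma$, while $b(s)$ is the derivative at $F(s,0)$ along $e_2$. As $\nabla^2k$ is bounded and $e_2$ is parallel along the $x$-curve, $|b(s)-b(\tau(s))|\le C(z+|\psi|)$. With \eqref{eq:coef} and Lemma~\ref{lem:shape},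
\[
|B'(s)|=|b(s)-\tau'(s)b(\tau(s))|\le C(z+|\psi|)\le Cz .
\]
By the definition of $t_*$, $|B(s)-B(t_*)|\le C\ell_0/t_*$ on $[\alpha,t_*]$. Let $r_0=t_*$ and $r_{i+1}=\tau(r_i)$ as long as $r_i\ge\alpha$; the steps $r_i-r_{i+1}=\ell(r_i)$ lie in $[\ell_0/2,\ell_0]$. Let $m'$ be maximal with $r_{m'}\ge t_*/2$. Then $(m'+1)\ell_0>t_*/2$, so $m'\ge t_*/4\ell_0$. By \eqref{eq:log}, $\sum_{i<m'}B(r_i)=\int_{r_{m'}}^{t_*}b=O(1)$. Dividing by $m'$ gives $|B(t_*)|\le C\ell_0/t_*$, and so $|B|\le C\ell_0/t_*$ on $[\alpha,t_*]$. Let $m$ be maximal with $r_m\ge\alpha$. Then $m\le2t_*/\ell_0$ and $|\int_{r_m}^{t_*}b|=|\sum_{i<m}B(r_i)|\le C$. The remaining interval $[\alpha,r_m]$ lies in $[\alpha,\alpha+\ell_0]\subset[\alpha,2\alpha]$.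

\emph{Telescoping: $\int_{t_*}^\omega b=O(1)$.} If $\omega\le16t_*$, use \eqref{eq:log}. Let $\omega>16t_*$. Then $t_*\int_\alpha^{t_*}z=\ell_0$, so $z(r)\ge\ell_0/t_*^2$ for some $r\in[\alpha,t_*]$, and Lemma~\ref{lem:shape} gives
\begin{equation}\label{eq:lower}
z(s)\ge c\,\ell_0/t_*^2,\qquad s\in[t_*,\omega].
\end{equation}
We may divide by $y$. Taylor's formula $k(s,y)=k_0(s)+b(s)y+O(y^2)$ and \eqref{eq:kk} give
\[
b(s)=\frac{k_0(\tau(s))-k_0(s)}{y(s)}+O(z(s)).
\]
We choose endpoints whose windows carry an average amount of curvature. We have $\int_r^Tk_0\le1/r$ and $\ell_0\le t_*/4$. The mean of $a\mapsto\int_{a-\ell_0}^ak_0$ over $[2t_*,4t_*]$ is at most $\frac{\ell_0}{2t_*}\int_{t_*}^Tk_0\le\ell_0/t_*^2$, and its mean over $[\omega/2,\omega]$ is at most $\frac{2\ell_0}\omega\int_{\omega/4}^Tk_0\le8\ell_0/\omega^2$. So there are $a\in[2t_*,4t_*]$ and $a'\in[\omega/2,\omega]$ with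
\[
\int_{a-\ell_0}^ak_0\le\frac{\ell_0}{t_*^2},\qquad\int_{a'-\ell_0}^{a'}k_0\le\frac{8\ell_0}{\omega^2}\le\frac{\ell_0}{t_*^2}.
\]
Note that $\tau(a')\ge a'-\ell_0>8t_*-t_*/4>a$. For $r\in[\tau(a),\tau(a')]$ let $\nu(r)=1/(y(s)\tau'(s))$ with $s=\tau^{-1}(r)\in[a,a']$. Substituting $r=\tau(s)$ in the integral of $k_0(\tau(s))/y(s)$,
\[
\int_a^{a'}b=\int_{\tau(a)}^ak_0\nu\,dr-\int_{\tau(a')}^{a'}\frac{k_0}y\,dr+\int_a^{\tau(a')}k_0\Big(\nu-\frac1y\Big)dr+O\Big(\int_a^{a'}z\Big).
\]
By \eqref{eq:lower} and $\tau'\ge1$, both $|\nu|$ and $1/z$ are at most $Ct_*^2/\ell_0$. The first two domains of integration lie in the chosen windows, so the first two terms are $O(1)$. The last term is $O(1)$ by Proposition~\ref{prop:stay}. The third term measures the failure of $y$ and $\ell$ to be constant. Let $r\in[a,\tau(a')]$ and $s=\tau^{-1}(r)\in[r,r+\ell_0]$; then $[r,s]\subset[a,a']$. On $[r,s]$, Lemma~\ref{lem:shape} and \eqref{eq:lower} give $|(1/y)'|\le2|\psi|/y^2\le C/(rz)\le Ct_*^2/\ell_0r$, so $|1/y(s)-1/y(r)|\le Ct_*^2/r$. Also $|\nu(r)-1/y(s)|\le(\tau'(s)-1)/z(s)\le C(z^2+\psi^2)/z\le C$.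 Since $r\ge t_*$ and $r\ge1$, we have $t_*^2/r+1\le2r$, and the third term is at most $C\int rk_0\,dr\le C$. The intervals $[t_*,a]$ and $[a',\omega]$ have ratio at most $4$.

Adding the two estimates over the at most two parts gives \eqref{eq:goal}. This proves Proposition~\ref{prop:key}, hence Theorem~\ref{thm:B}, and then Theorem~\ref{thm:A}. \qed

\begin{remark}
Besides providing uniform constants, compactness of $S$ is used for the near return (Lemma~\ref{lem:return}) and for $\iota>0$; Section~\ref{sec:strip} shows what fails without recurrence. The sign of $K$ gives Lemma~\ref{lem:grad}, the lower bound for $k_{xx}$, and the valley structure. Third derivatives of $k$ are used only in Lemma~\ref{lem:trap}.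
\end{remark}

\section{Sharpness}\label{sec:sharp}

We prove Theorem~\ref{thm:C}. The example contains a closed geodesic along which $K$ vanishes to second order, with a rotationally symmetric neighborhood in which $u$ can be computed.

\subsection{The surface}

There are hyperbolic one-holed tori with geodesic boundary of any length $L>0$, and by the collar lemma, if $L$ is small the boundary has a collar isometric to $d\rho^2+a_0^2\cosh^2\!\rho\,d\vartheta^2$, $\vartheta\in\mathbb R/2\pi\mathbb Z$, $a_0=L/2\pi$, of width greater than $2$. Fix $x_1\in(0,1)$ and $\mu>0$. Choose a smooth $h$ on $[0,x_1+1)$, positive for $x>0$, equal to $12\mu x^2$ near $0$, equal to $a_0\cosh(x-x_1+1)$ from a point slightly left of $x_1$ on, and with $\int_0^{x_1}h=a_0\sinh1$. To obtain it, interpolate by a partition of unity between $12\mu x^2$ on a short interval, a small positive constant, and $a_0\cosh(x-x_1+1)$ near $x_1$, so that the integral is less than $a_0\sinh1$; then add a nonnegative bump function. Define $f$ by $f''=h$, $f'(0)=0$, $f(x_1)=a_0\cosh1$. Then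 $f'(x_1)=a_0\sinh1$, so $f=a_0\cosh(x-x_1+1)$ for $x\ge x_1$. As $0\le f'\le a_0\sinh1$ on $[0,x_1]$ and $x_1<1$, we have $f_0:=f(0)\ge a_0(\cosh1-\sinh1)>0$. Near $0$, $f=f_0+\mu x^4$.

Replace the part $\{\rho\le1\}$ of the collar by $\{0\le x\le x_1\}$ with the metric $dx^2+f(x)^2d\vartheta^2$, where $x=\rho-1+x_1$ on the rest of the collar. Glue two copies along $x=0$, extending $f$ evenly. The result is a closed $C^\infty$ surface. On the cylinder $K=-f''/f$, and elsewhere $K=-1$. So $K\le0$, and $K$ vanishes exactly on the curve $\{x=0\}$, which is a closed geodesic since $f'(0)=0$; near it $k=12\mu x^2/f$ vanishes to order two. A geodesic with $K=0$ on a time interval is tangent to $\{x=0\}$ and so runs along it, which gives (H1). A closed geodesic either meets $\{K<0\}$ or is $\{x=0\}$, which gives (H2).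

Fix $\epsilon>0$ with $f=f_0+\mu x^4$ for $|x|\le\epsilon$. Let $e_1=f^{-1}\partial_\vartheta$, $e_2=\partial_x$, and write the velocity of a geodesic as $\cos\psi\,e_1+\sin\psi\,e_2$, so $x'=\sin\psi$. Since $\partial_\vartheta$ is a Killing field, $\langle\gamma',\partial_\vartheta\rangle=f\cos\psi$ is constant along geodesics in the cylinder (Clairaut's relation). Let $v_0=e_1$ at a point $p$ of $\{x=0\}$. Along $\gamma_{v_0}$ we have $k=0$, so $u_R(v_0)=1/R$ and $u(v_0)=0$.

\subsection{The exponent $1/2$ is optimal}

Let $v_\theta$ be a unit vector at $p$ at a small angle $\theta>0$ from $v_0$, so $d(v_\theta,v_0)\le\theta$. Let $x(s)$ be the $x$-coordinate of $\gamma_{v_\theta}(-s)$. While $|x|\le\epsilon$, Clairaut's relation $f\cos\psi=f_0\cos\theta$ gives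
\[
x'^2=\sin^2\theta+\cos^2\theta\,(1-f_0^2/f^2),\qquad\text{so}\qquad\theta/2\le|x'|\le(\theta^2+C_4x^4)^{1/2}.
\]
Choose $\epsilon_1>0$ with $16C_4\epsilon_1^4\le1$ and put $\Sigma=\epsilon_1\theta^{-1/2}$. As long as $s\le\Sigma$ and $|x(s)|\le2\theta s$, we have $|x|\le2\epsilon_1\theta^{1/2}\le\epsilon$ for small $\theta$ and $C_4x^4\le\theta^2$, so $|x'|\le\sqrt2\,\theta$; by continuity $|x(s)|\le2\theta s$ on all of $[0,\Sigma]$. Since $x'$ does not change sign, $|x(s)|\ge\theta s/2$. For $s\in[\Sigma/2,\Sigma]$ this gives $k\ge cx^2\ge c\,\theta^2\Sigma^2/16=c_3\theta$, with $c_3>0$ independent of $\theta$.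

Let $u(r)=u(\gamma_{v_\theta}'(r))$. If $u'\ge a^2-u^2$ and $w'=a^2-w^2$ with $u\ge w$ initially, then $(u-w)'\ge-(u+w)(u-w)$, so $u\ge w$ later. On $[-\Sigma,-\Sigma/2]$ take $a^2=c_3\theta$ and $w(r)=a\tanh a(r+\Sigma)$; then
\[
u(-\Sigma/2)\ge u_1:=\sqrt{c_3\theta}\,\tanh(\sqrt{c_3}\,\epsilon_1/2).
\]
On $[-\Sigma/2,0]$ take $a=0$ and $w(r)=u_1/(1+u_1(r+\Sigma/2))$; then $u(v_\theta)\ge u_1/(1+u_1\Sigma/2)$. The product $u_1\Sigma$ does not depend on $\theta$, so $u(v_\theta)-u(v_0)\ge c\,\theta^{1/2}$. Thus $u$ is not H\"older with any exponent greater than $1/2$, and by Section~\ref{sec:slope} neither is $T\mathcal H^\pm$.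

\subsection{No differentiability along a leaf}

Lift to $\tilde S$: the neighborhood $|x|<\epsilon$ lifts to a strip, with $\vartheta\in\mathbb R$, around the geodesic $c=\gamma_{v_0}$. We identify the unstable leaf of $v_0$ near $v_0$. Let $q$ be a point of the strip with $x>0$, and let $w$ be the unit vector at $q$ with $\cos\psi=f_0/f$, $\sin\psi>0$. Along $\gamma_w$ Clairaut's relation gives
\[
x'=\frac{\sqrt{f^2-f_0^2}}f=\frac{x^2\sqrt{2f_0\mu+\mu^2x^4}}f .
\]
The right side is a smooth function of $x$ whose only zero is $x=0$, so in backward time $x$ stays positive and decreases to $0$. Thus $\gamma_w(-s)$ is within distance $\epsilon$ of a point $c(-r(s))$, and $r(s)\to+\infty$ because $\vartheta'=f_0/f^2$ is bounded below. Geodesics in $\tilde S$ minimize, so the triangle inequality gives $|s-r(s)|\le d(p,q)+\epsilon$ for large $s$. Hence $d(\gamma_w(-s),c(-s))$ is bounded, and $w=\nabla\beta(q)$ by Lemma~\ref{lem:busemann}, where $\beta$ is the Busemann function of $v_0$.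

The normal component of the Killing field $\partial_\vartheta$ along $\gamma_w$ is, up to sign, $J=f\sin\psi=\sqrt{f^2-f_0^2}>0$. It solves the Jacobi equation for times $\le0$ and tends to $0$ in the past. The solutions are spanned by the unstable field, which is bounded in the past, and the solution $Y$ with $Y(0)=0$, $Y'(0)=1$, which satisfies $|Y(-s)|\ge s$. So $J$ is a multiple of the unstable field, and $u=J'/J$. Since $J'=ff'x'/J=f'(x)$,
\[
u(\nabla\beta(q))=\frac{f'}{\sqrt{f^2-f_0^2}}=\frac{4\mu x}{\sqrt{2f_0\mu+\mu^2x^4}}\sim2\sqrt{2\mu/f_0}\;x\qquad(x\downarrow0).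
\]
The reflection $x\mapsto-x$ is an isometry of the strip that fixes $c$, so the same argument gives the formula with $|x|$ in place of $x$ for $x<0$. On the unstable horocycle $\sigma$ through $p$ we have $\sigma'(0)=iv_0=\pm\partial_x$, so $x(\sigma(\xi))=\pm\xi+o(\xi)$ and $u(n(\xi))\sim2\sqrt{2\mu/f_0}\,|\xi|$ as $\xi\to0$. This function is not differentiable at $\xi=0$. Since $u$ is the slope of $T\mathcal H^-$ in the smooth frame $H,V$, the distribution $T\mathcal H^-$ is not differentiable along the leaf of $v_0$, and the flip gives the same for $T\mathcal H^+$ along the leaf of $-v_0$. This completes the proof of Theorem~\ref{thm:C}. \qed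

\begin{thebibliography}{1}

\bibitem{horo}
\emph{H\"older regularity of horocycle foliations},
\texttt{https://projecteuclid.org/download/pdf\_1/euclid.jdg/1214425216}.

\end{thebibliography}
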